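# Families of $n$ disjoint triangles that need more than $n+c$ lights

## Triangles, lights, and the number $f(n)$

Throughout, triangles are closed and nondegenerate, and they live in the plane $\mathbb R^2$. We write $\operatorname{int}T$ for the interior of a triangle, $\partial T$ for its boundary, $\operatorname{relint}\sigma$ for a segment $\sigma$ without its endpoints, and $\overline G$ for the closure of a set $G$.

**Definition (family, light, illumination).** Let $F$ be a finite family of pairwise disjoint closed triangles, its *members*. A *point light* is a point of the plane not lying in the interior of any member. A point $q$ on the boundary of some member is *illuminated* by a light $\ell$ if the closed segment $\ell q$ does not meet the interior of any member. A set $L$ of lights *illuminates* $F$ if every boundary point of every member is illuminated by at least one light of $L$.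

Only interiors block, so a light may look along a side.

**Example.** Let $F$ consist of one triangle $v_1v_2v_3$. A light at $v_1$ illuminates the whole sides $v_1v_2$ and $v_1v_3$, because segments inside a side do not meet the interior. It illuminates no point of $\operatorname{relint}(v_2v_3)$. A second light at $v_2$ illuminates the side $v_2v_3$, so $\{v_1,v_2\}$ illuminates $F$.

**Definition ($f(n)$).** Let $f(n)$ be the least number such that every family of $n$ pairwise disjoint closed triangles can be illuminated with $f(n)$ lights.

**Example.** We show $f(1)=2$. Two lights suffice by the previous example. One does not, and the reason is a rule that we will use many times. Let $\sigma$ be a side of a triangle $T$. The *$T$-side* of $\operatorname{line}(\sigma)$ is the open half-plane bounded by that line which contains $\operatorname{int}T$.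

**Half-plane rule (1).** *If a light $\ell$ in the plane illuminates a point $q\in\operatorname{relint}\sigma$, where $\sigma$ is a side of a member $T$, then $\ell$ does not lie in the $T$-side of $\operatorname{line}(\sigma)$.* Indeed, near $q$ the set $\operatorname{int}T$ is an open half-disc. If $\ell$ were in the $T$-side, the segment from $q$ to $\ell$ would start into that half-disc.

So a single light for $T$ would lie in the closed outer half-planes of all three sides. Its three barycentric coordinates with respect to $T$ would all be $\le 0$, but barycentric coordinates sum to $1$. Hence one light is not enough.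

The following bounds are given with the problem. Any family of $n$ disjoint triangles can be illuminated with at most $\lfloor\frac{4n+4}3\rfloor$ lights, so $f(n)$ is well defined; more generally, $\lfloor\frac{nk+n+3}{3}\rfloor$ lights suffice for $n$ disjoint $k$-gons. For $n$ disjoint *homothetic* triangles, $n+1$ lights always suffice, and there are such families that require $n$. The problem, stated at https://github.com/krthk-22/Computational-Geometry, is to prove or disprove the following.

**Conjecture.** *There is a constant $c$ such that $n+c$ point lights are sufficient to illuminate any collection of $n$ pairwise disjoint triangles.*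

In other words: do triangles of arbitrary shapes cost about one light each, as homothetic ones do, up to an additive constant? They do not.

**Theorem 1.** *For every $m\ge1$ there is a family of $13m+2$ pairwise disjoint closed triangles that cannot be illuminated by fewer than $14m$ point lights. Hence no constant $c$ as in the conjecture exists.*

**Theorem 2.** *$f(n)\ge 14\lfloor (n-2)/13\rfloor$ for all $n\ge2$. Hence no bound $f(n)\le\alpha n+c$ with $\alpha<14/13$ holds for all $n$.*

Together with the upper bound above, this gives $\frac{14}{13}\le\liminf\frac{f(n)}n\le\limsup\frac{f(n)}n\le\frac43$. Nothing here says that $14/13$ is sharp.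

The second sentence of Theorem 1 follows from the first: with $n=13m+2$ we have $14m=n+(m-2)$, so for $m>c+2$ the family needs more than $n+c$ lights.

## A row of triangles, and what a fence would buy

A single triangle needs two lights, one more than the number of triangles. One could try to repeat this $n$ times. Putting triangles side by side does not do it.

**Example.** Let $T_j$ have vertices $(4j,0),(4j+2,0),(4j+1,1)$ for $0\le j<n$. Two lights, $(0,h)$ and $(0,-h)$ with $h\ge 4n$, illuminate the whole row. From a point of a base, the segment to $(0,-h)$ goes at once into $Y<0$, where there is no member. Now let $q=(X_0,Y_0)$ be on a slanted side of $T_j$. The light $(0,h)$ lies in the closed outer half-planes $Y\ge X-4j$ and $X+Y\ge 4j+2$ of both slanted sides, so the segment does not enter $\operatorname{int}T_j$. While its height is at most $1$, the segment has moved left by at most $X_0\frac{1-Y_0}{h-Y_0}\le \frac{X_0}h<1$, so it stays in $4j-1<X\le 4j+2$ and misses the other members. Above height $1$ there are no members.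

So a light can serve many triangles if it has a wide view, and we must restrict views. Suppose that a triangle $S$ lies inside a small pocket $W$ that is completely fenced off by other triangles. Then $S$ must be lit by lights in the pocket, and the argument for $f(1)=2$ forces two of them. The triangle $S$ alone brings a profit of one light. But a fence consists of triangles too, say three, and these have to be paid for: if they force nothing elsewhere, we have four triangles and two lights. The plan is therefore the following.

*Make the fence triangles break even.* Each of the three will be part of a small group, in which the number of lights forced near the group, away from $W$, equals the number of triangles of the group. Then each fenced triangle $S$ is a net profit of one light. In the end a group has four triangles and forces four lights, so a cluster has $3\cdot4+1=13$ triangles and forces $3\cdot 4+2=14$ lights.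

Disjoint triangles cannot close off a pocket, since there is always a slit between them. So we first allow triangles to touch, and recover disjointness by a limit.

## Touching triangles and lights at infinity

**Definition (weak family, contact).** A *weak family* is a finite family of closed triangles (*members*) with pairwise disjoint interiors, any two of which share at most one point. A *contact* is a point lying in at least two members.

There are finitely many contacts. Two closed triangles that share at most one point automatically have disjoint interiors. Also, no boundary point of a member lies in the interior of another member, since otherwise the interiors would meet.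

**Example (2).** Let
$$E=\triangle\,(-4,0),(8,0),(2,-6),\qquad A=\triangle\,(0,0),(-1,4),(2,4),\qquad A'=\triangle\,(1,2),(4,0),(4,4).$$
The triangle $E$ lies in $Y\le 0$, while $A$ and $A'$ lie in $Y\ge0$ and meet $Y=0$ only in $(0,0)$ and $(4,0)$. On $A$ we have $Y\ge2X$; on $A'$ we have $Y\le 2X$, with equality only at $(1,2)$, the midpoint of the side from $(0,0)$ to $(2,4)$ of $A$. So this is a weak family with contacts $(0,0)$, $(4,0)$, $(1,2)$.

In a limit, lights may run off to infinity, so we admit directions.

**Definition (generalized light, weak illumination).** A *generalized light* is a point $\ell\in\mathbb R^2$ or a direction $\ell\in S^1$. For a direction, $[q,\ell]$ denotes the ray from $q$ in direction $\ell$; for a point it is the closed segment. The light $\ell$ *sees* $q$ if $[q,\ell]$ misses the interior of every member. A set of generalized lights *weakly illuminates* a weak family if every boundary point of every member is seen by one of them.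

**Example.** In Example (2) the direction $(0,1)$ sees every point of the top side of $A$. The direction $(0,-1)$ sees no point of the open segment from $(1,2)$ to $(4,0)$: the ray from such a point goes down, crosses $Y=0$ at a point with $1<X<4$, and enters $\operatorname{int}E$.

The half-plane rule (1) holds for finite lights in weak families, with the same proof.

Recall that the plane together with its circle of directions is compact: the map $z\mapsto z/(1+|z|)$ identifies the plane with the open unit disc, and the directions are the boundary circle. A sequence of points $\ell_k$ converges to the direction $d$ exactly when $|\ell_k|\to\infty$ and $\ell_k/|\ell_k|\to d$.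

**Lemma 1.** *Let $\mathcal F_0=\{T^1,\dots,T^n\}$ be a weak family and let $\mathcal F_k=\{T_k^1,\dots,T_k^n\}$ be families of disjoint triangles such that the vertices of $T^i_k$ converge to those of $T^i$ for each $i$. If every $\mathcal F_k$ is illuminated by $N$ lights, then $\mathcal F_0$ is weakly illuminated by at most $N$ generalized lights.*

*Proof.* By compactness, pass to a subsequence along which the lights $\ell^1_k,\dots,\ell_k^N$ converge to generalized lights $\ell^1,\dots,\ell^N$. We claim that these weakly illuminate $\mathcal F_0$.

Let $q\in\partial T^i$. Choose $q_k\in\partial T^i_k$ with $q_k\to q$ (take the point with the same barycentric coordinates). Some index $j$ is such that $\ell^j_k$ illuminates $q_k$ for infinitely many $k$. Suppose that $\ell^j$ does not see $q$, so $[q,\ell^j]$ contains a point $z\in\operatorname{int}T^r$. Since the vertices converge, some small disc about $z$ lies in $\operatorname{int}T^r_k$ for all large $k$. On the other hand, $[q_k,\ell_k^j]$ contains points converging to $z$: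

* if $\ell^j$ is a point and $z=(1-s)q+s\ell^j$, take $(1-s)q_k+s\ell^j_k$;
* if $\ell^j$ is a direction and $z=q+s\ell^j$, take the point of $[q_k,\ell^j_k]$ at distance $s$ from $q_k$. It exists for large $k$ because $|\ell^j_k-q_k|\to\infty$, and it converges to $z$ because the unit vector from $q_k$ to $\ell^j_k$ tends to $\ell^j$.

So $[q_k,\ell^j_k]$ meets $\operatorname{int}T^r_k$ for all large $k$, contrary to the choice of $j$. $\square$

It therefore suffices to build a weak family with $13m+2$ members that needs $14m$ generalized lights, and then to shrink its members slightly.

## Pockets whose full sides are lit only from within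

**Definition (gap).** In a weak family, a *gap* is a bounded nonempty open set $G$, disjoint from all members, whose boundary consists of finitely many segments, with this *disc property*: each non-contact $z\in\partial G$ lies in exactly one member $T$, and some disc $\Delta$ about $z$ satisfies $\Delta\setminus\operatorname{int}T\subset\overline G$.

So at a boundary point which is not a contact, a path that avoids interiors cannot leave $\overline G$. Since $G$ misses the open sets $\operatorname{int}T$, so does $\overline G$; hence a segment contained in $\overline G$ never meets an interior.

**Criterion (3).** *Let $G$ be a polygonal region (possibly with a hole), disjoint from all members, such that each edge of $G$ lies on a side of a member, and each non-contact vertex of $G$ is a vertex of a member whose two sides there carry the two edges of $G$. Then $G$ is a gap.*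

*Proof.* Let $z\in\partial G$ be a non-contact. It lies on an edge, hence in a member $T$, and in no other member. If $z$ is inside an edge, then it is in the relative interior of a side of $T$; near $z$, both $G$ and $\operatorname{int}T$ are open half-discs with the same bounding diameter. If $z$ is a vertex, then near $z$ both $G$ and $\operatorname{int}T$ are open sectors with the same two bounding segments. In both cases the two sets are disjoint, so they are complementary up to the common bounding segments, and $\Delta\setminus\operatorname{int}T\subset\overline G$ for a small disc $\Delta$. $\square$

**Example.** In Example (2) let $G$ be the open triangle with vertices $(0,0),(4,0),(1,2)$. It has $Y>0$, $Y<2X$ and $2X+3Y<8$, while $E$, $A$, $A'$ lie in $Y\le0$, $Y\ge2X$ and $2X+3Y\ge8$ respectively (the last expression is $8,8,20$ at the vertices of $A'$). So $G$ misses all members. Its edges lie on sides of $E$, $A$ and $A'$, and all its vertices are contacts. By Criterion (3) it is a gap.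

Which boundary points of a gap can be seen from outside? The example shows that one must be careful. The side of $A$ from $(0,0)$ to $(2,4)$ has its lower half in $\partial G$, and the light $(2,4)$, which is outside $\overline G$, sees all of it by looking along the side. The side from $(1,2)$ to $(4,0)$ of $A'$ behaves differently: it lies in $\partial G$ as a whole, and at both ends it abuts on the interior of a side of another triangle. The next lemma says that such a side must be lit from $\overline G$, up to finitely many points.

**Lemma 2.** *Let $G$ be a gap and let $\sigma$ be a side of a member with $\sigma\subset\partial G$ and no contact in $\operatorname{relint}\sigma$. Suppose*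

*(∗) every contact $z\in\partial G$ on the line of $\sigma$ is an endpoint of $\sigma$ and lies in the relative interior of a side $s$ of another member, with $\sigma\not\subset\operatorname{line}(s)$.*

*Then every generalized light $\ell\notin\overline G$ sees only finitely many points of $\operatorname{relint}\sigma$.*

*Proof.* Let $\ell\notin\overline G$ see $q\in\operatorname{relint}\sigma$.

**Step 1: the line of sight leaves $\overline G$ through a contact.** Since $\overline G$ is bounded and closed and $\ell\notin\overline G$, the maximal initial piece of $[q,\ell]$ contained in $\overline G$ is a segment $[q,z]$ with $z\neq\ell$ (possibly $z=q$ so far). As $G$ is open and the piece is maximal, $z\in\partial G$. If $z$ were not a contact, the disc property would give a disc $\Delta$ about $z$ with $\Delta\setminus\operatorname{int}T\subset\overline G$. Since $[q,\ell]$ avoids $\operatorname{int}T$, it would continue beyond $z$ inside $\overline G$, a contradiction. So $z$ is a contact, and $z\ne q$ because $q$ is not one.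

**Step 2: exits off the line of $\sigma$ account for finitely many $q$.** If $z$ is not on $\operatorname{line}(\sigma)$, then the line through $z$ and $\ell$ (through $z$ with direction $\ell$, if $\ell$ is a direction) is different from $\operatorname{line}(\sigma)$ and meets it only in $q$. So $z$ determines $q$, and there is at most one such $q$ for each of the finitely many contacts of $\partial G$.

**Step 3: exits on the line of $\sigma$ do not occur.** If $z\in\operatorname{line}(\sigma)$, then by (∗) it is an endpoint of $\sigma$ in the relative interior of a side $s$ of another member $T'$. Since $\sigma\not\subset\operatorname{line}(s)$, the set $\sigma\setminus\{z\}$ lies strictly on one side of $\operatorname{line}(s)$. Near $z$, $\operatorname{int}T'$ is an open half-disc bounded by $\operatorname{line}(s)$, and $\sigma$, being in the boundary of a member, does not meet $\operatorname{int}T'$. So $\sigma\setminus\{z\}$ lies on the side not containing $T'$, and the prolongation of $\sigma$ beyond $z$ enters $\operatorname{int}T'$. But $z\ne\ell$, so $[q,\ell]$ contains an initial piece of this prolongation, a contradiction. $\square$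

**Example.** In Example (2) take for $\sigma$ the side from $(1,2)$ to $(4,0)$ of $A'$, on the line $2X+3Y=8$. The contact $(0,0)$ is off this line. The contact $(1,2)$ is in the relative interior of a side of $A$ on the line $Y=2X$, which misses $(4,0)$; the contact $(4,0)$ is in the relative interior of a side of $E$ on $Y=0$, which misses $(1,2)$. So (∗) holds, and in any finite weak illumination some light in $\overline G$ sees infinitely many points of $\sigma$.

## Three triangles on a wall, and the tip that spoils the count

Now we look for a group containing a long fence triangle $P$ that pays for itself. The natural first attempt is to lean three triangles on a wall and on each other so that they enclose three pockets, and to hope for three lights, one per pocket. It is instructive to see it fail, and its coordinates stay in use afterward.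

The *wall* is the half-plane $Y\le0$. Fix $H>24$ and let

* $V=(t,u,w)$ with $t=(0,0),\ u=(8,4),\ w=(4,12)$;
* $P=(a_1,y,p)$ with $a_1=(-20,0),\ y=(2,6),\ p=(2,H)$; the vertex $p$ is the *tip*;
* $B=(x,a_2,a_3)$ with $x=(6,8),\ a_2=(24,0),\ a_3=(2,24)$.

All checks below reduce to values of linear functions at vertices: on a triangle, a linear function lies between its smallest and largest vertex values, and it attains such an extreme only on the hull of the vertices where that value occurs. Here are all the values we need. The last three columns belong to the points $e_1=(5,12)$, $e_2=(2,14)$, $e_3=(3,16)$, which enter later.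

| | $t$ | $u$ | $w$ | $a_1$ | $y$ | $x$ | $a_2$ | $a_3$ | $e_1$ | $e_2$ | $e_3$ |
|---|---|---|---|---|---|---|---|---|---|---|---|
| $X$ | 0 | 8 | 4 | −20 | 2 | 6 | 24 | 2 | 5 | 2 | 3 |
| $Y$ | 0 | 4 | 12 | 0 | 6 | 8 | 0 | 24 | 12 | 14 | 16 |
| $Y-3X$ | 0 | −20 | 0 | 60 | 0 | −10 | −72 | 18 | −3 | 8 | 7 |
| $2X+Y$ | 0 | 20 | 20 | −40 | 10 | 20 | 48 | 28 | 22 | 18 | 22 |
| $4X+Y$ | 0 | 36 | 28 | −80 | 14 | 32 | 96 | 32 | 32 | 22 | 28 |
| $2X+3Y$ | 0 | 28 | 44 | −40 | 22 | 36 | 48 | 76 | 46 | 46 | 54 |
| $X-2Y$ | 0 | 0 | −20 | −20 | −10 | −10 | 24 | −46 | −19 | −26 | −29 |
| $3X-11Y$ | 0 | −20 | −120 | −60 | −60 | −70 | 72 | −258 | −117 | −148 | −167 |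
| $4X+9Y$ | 0 | 68 | 124 | −80 | 62 | 96 | 96 | 224 | 128 | 134 | 156 |
| $Y-2X$ | 0 | −12 | 4 | 40 | 2 | −4 | −48 | 20 | 2 | 10 | 10 |

At $p=(2,H)$ we need only $Y-3X=H-6>0$ and $3X-11Y=6-11H<-60$.

**Contacts (4).**

* $V,P,B$ lie in $Y\ge0$ and meet the wall only in $t,a_1,a_2$ respectively.
* $V\subset\{Y\le3X\}$ and $P\subset\{Y\ge3X\}$, with equality in $P$ only at $y$, the midpoint of $tw$. So $V\cap P=\{y\}$.
* $V\subset\{2X+Y\le20\}$ and $B\subset\{2X+Y\ge20\}$, with equality in $B$ only at $x$, the midpoint of $uw$. So $V\cap B=\{x\}$.
* $P\subset\{X\le2\}$ and $B\subset\{X\ge2\}$, with equality in $B$ only at $a_3$, and $a_3\in\operatorname{relint}(yp)$ because $6<24<H$. So $B\cap P=\{a_3\}$.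

**The pockets $Q$ and $C$ (5).** Let $Q$ be the open triangle $a_1ty$. Its edges are $a_1t$ (wall), $ty$ (on the side $tw$ of $V$), and $ya_1$ (side of $P$). Let $C$ be the open triangle $ta_2x$ minus the closed triangle $tux$. The lines of $tx$ and $a_2x$ are $Y=\frac43X$ and $4X+9Y=96$, and $u$ has $0<4<\frac{32}3$ and $68<96$, so $u$ is interior to the triangle $ta_2x$. Hence $C$ is the quadrilateral region with edges $ta_2$ (wall), $a_2x$ (side of $B$), $xu$ (on the side $uw$ of $V$), and $ut$ (side of $V$). Both pockets lie in $Y>0$, so they miss the wall. They miss the triangles:

* $Q$ and $P$: $P\subset\{3X-11Y\le-60\}$ and $Q\subset\{3X-11Y>-60\}$. $Q$ and $V$: $Q\subset\{Y>3X\}$. $Q$ and $B$: $2X+Y\le10$ on $Q$.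
* $C$ and $V$: $C\subset\{Y<\frac43X\}$, and since $\operatorname{line}(tx)$ cuts $V$ from $t$ to the midpoint $x$ of $uw$, we have $V\cap\{Y\le\frac43X\}=\triangle tux$, which was removed. $C$ and $B$: $B\subset\{4X+9Y\ge96\}$ and $C\subset\{4X+9Y<96\}$. $C$ and $P$: on $C$ we have $0<Y\le\frac43X$, so $X>0$ and $Y<3X$.

**The third pocket $M'$.** Let $M'$ be the open triangle $yxa_3$ minus the closed triangle $xwy$. The triangle $yxa_3$ is given by $X-2Y\le-10$, $4X+Y\le32$, $X\ge2$, and $w$ satisfies these strictly. So $M'$ has edges $xw$, $wy$ (on sides of $V$), $ya_3$ (on the side $yp$ of $P$), $a_3x$ (side of $B$). The line $X-2Y=-10$ of $yx$ passes through the midpoints of $tw$ and $uw$, so $V\cap\{X-2Y\le-10\}=\triangle xwy$; hence $M'$ misses $V$. It misses $B$ and $P$ because $4X+Y<32$ and $X>2$ on $M'$.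

**Where the count fails.** The hope was that three lights are needed in $\overline Q\cup\overline C\cup\overline{M'}$. But the *two* lights $t$ and $x$ there, together with the outside light $p$, see every boundary point of the three pockets:

* $t$ sees $a_1t$, $ty$, $ya_1$, because $\overline Q$ is a triangle containing $t$; it sees $ta_2$ and $tu$, which are edges of $\overline C$ at $t$; and it sees $wy$, because it looks along the full side $tw$ of $V$;
* $x$ sees $a_2x$, $xu$ (edges of $\overline C$ at $x$) and $xw$, $a_3x$ (edges of $\overline{M'}$ at $x$);
* $p$ sees $ya_3$ by looking along the full side $yp$ of $P$.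

Here we used that segments inside the closure of a pocket, or inside a side of a member, never meet interiors.

Two things went wrong. A light at a contact serves two pockets at once. And the boundary of $M'$ consists largely of pieces of sides that stick out of the pocket, so that lights at $t$ and at the tip $p$ can graze along them. The tip is an especially bad place: the fence triangle $P$ must reach the fenced pocket $W$ with its tip, so $p$ will lie in $\overline W$, where lights are counted separately.

The remedy is to use only *full* sides, to which Lemma 2 applies, and to have enough of them. A fourth triangle $D$, wedged between $P$ and $B$ inside $M'$, has its three sides facing two pockets, all of them full. It costs one more triangle but forces enough additional demands.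

## Four triangles on a wall

Add to $V,P,B$ the triangle
$$D=(e_1,e_2,e_3),\qquad e_1=(5,12),\ e_2=(2,14),\ e_3=(3,16).$$

**Contacts of $D$ (6).**

* $D$ has $Y\ge12$, so it misses the wall.
* $D\subset\{4X+Y\le32\}$ with equality only at $e_1$, and $B\subset\{4X+Y\ge32\}$. Moreover $e_1=\frac34x+\frac14a_3\in\operatorname{relint}(xa_3)$. So $B\cap D=\{e_1\}$.
* $D\subset\{X\ge2\}$ with equality only at $e_2$, and $e_2\in\operatorname{relint}(yp)$ because $6<14<H$. So $P\cap D=\{e_2\}$.
* $D\subset\{2X+3Y\ge46\}$ and $V\subset\{2X+3Y\le44\}$. So $V\cap D=\emptyset$.

The pockets $Q$ and $C$ also miss $D$, since $Y\le6$ on $Q$ and $Y\le8$ on $C$. In place of $M'$ we now have two pockets.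

**The pocket $M$ (7).** The quadrilateral $K=yxe_1e_2$ is convex: its successive edge vectors are $(4,2),(-1,4),(-3,2),(0,-8)$, with successive determinants $18,10,24,32>0$. It is given by $X-2Y\le-10$, $4X+Y\le32$, $2X+3Y\le46$, $X\ge2$. The point $w$ has values $-20,28,44,4$, so it is interior to $K$. Let $M$ be the interior of $K$ minus the closed triangle $xwy$. Its edges are $xw,wy$ (on sides of $V$), $ye_2$ (on the side $yp$ of $P$), $e_2e_1$ (side of $D$), $e_1x$ (on the side $xa_3$ of $B$). It misses $V$ because $V\cap\{X-2Y\le-10\}=\triangle xwy$ was removed, and it misses $B,P,D$ because $4X+Y<32$, $X>2$, $2X+3Y<46$ on $M$.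

**The pocket $N$ (8).** The triangle $e_1a_3e_2$ is given by $4X+Y\le32$, $X\ge2$, $2X+3Y\ge46$; the point $e_3$, with values $28,3,54$, is interior to it. Let $N$ be the open triangle $e_1a_3e_2$ minus $D$. Its edges are $e_1e_3,e_3e_2$ (sides of $D$), $e_2a_3$ (on the side $yp$ of $P$), $a_3e_1$ (on the side $xa_3$ of $B$). It misses $B,P,V$ because $4X+Y<32$, $X>2$, $2X+3Y>46$ on $N$.

Both $M$ and $N$ lie in $Y>0$, so they miss the wall.

**The closures meet only in contacts (9).**
$$\overline Q\cap\overline C=\{t\},\quad \overline Q\cap\overline M=\{y\},\quad \overline C\cap\overline M=\{x\},\quad \overline M\cap\overline N=\{e_1,e_2\},\quad \overline N\cap(\overline Q\cup\overline C)=\emptyset.$$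

The listed points clearly lie in the intersections. There are no others:

* $\overline Q,\overline C$: on $\overline Q$ we have $Y\ge3X$, on $\overline C$ we have $0\le Y\le\frac43X$. Together, $X\ge 0$ and $3X\le\frac43X$, so $X=Y=0$.
* $\overline Q,\overline M$: $X\le2$ on $\overline Q$ with equality only at $y$, and $X\ge2$ on $\overline M$.
* $\overline C,\overline M$: $X-2Y\ge-10$ on $\overline C$ with equality only at $x$, and $X-2Y\le-10$ on $\overline M$.
* $\overline M,\overline N$: $2X+3Y\le46$ on $\overline M$. The set $\overline N$ is the union of the closed triangles $e_1a_3e_3$ and $a_3e_2e_3$. The values of $2X+3Y$ at $e_1,e_2,a_3,e_3$ are $46,46,76,54$, so $2X+3Y\ge46$ on $\overline N$, with equality only at $e_1$ and at $e_2$.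
* $\overline N$ and $\overline Q\cup\overline C$: $Y\ge12$ on $\overline N$, and $Y\le8$ on $\overline Q\cup\overline C$.

Let
$$R=\overline Q\cup\overline C\cup\overline M\cup\overline N\subset[-20,24]\times[0,24].$$

**Definition (copy of the gadget).** A *copy* of the gadget in a weak family consists of an injective affine map $\varphi$, members $\varphi(V),\varphi(P),\varphi(B),\varphi(D)$, and a member $E$ (the wall) one of whose sides contains $\varphi([-20,24]\times\{0\})$ in its relative interior, with $E$ on the side $\varphi(\{Y\le0\})$, such that no other member meets $\varphi(R)$.

**Example.** The five triangles $V,P,B,D$ and $E=\triangle\,(-30,0),(30,0),(0,-10)$ form a weak family, by (4) and (6), and it contains a copy with $\varphi=\mathrm{id}$.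

Segments, rays, interiors, contacts, lights and directions are carried along by affine bijections (a direction is mapped by the linear part and normalized). So in studying a copy we may apply $\varphi^{-1}$ to the whole weak family and to all lights, and assume $\varphi=\mathrm{id}$.

**The four pockets are gaps (10).** Consider a copy with $\varphi=\mathrm{id}$. The members that meet $R$ are among $V,P,B,D,E$, so by (4) and (6) every contact in $R$ is one of the eight points $t,a_1,a_2,x,y,a_3,e_1,e_2$, and these are contacts. Those on the boundaries of the pockets are

* on $\partial Q$: $a_1,t,y$ (the points $x,a_2$ have $X>2$; $a_3,e_1,e_2$ have $Y>6$);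
* on $\partial C$: $t,a_2,x$ ($a_1$ has $X<0$; $y$ has $6>\frac43\cdot2$; $a_3,e_1,e_2$ have $Y>8$);
* on $\partial M$: $x,y,e_1,e_2$ ($t,a_2$ have $X-2Y>-10$; $a_1$ has $X<2$; $a_3$ has $2X+3Y>46$);
* on $\partial N$: $e_1,e_2,a_3$ (the others have $Y<12$).

Hence the only non-contact vertices of the four regions are $u$ (of $C$), $w$ (of $M$), and $e_3$ (of $N$). Each is a vertex of a member ($V$, $V$, $D$) whose two sides there carry the two edges of the region. All four regions miss every member, and every edge lies on a side of a member. By Criterion (3), $Q,C,M,N$ are gaps.

## Seven demands that three lights cannot meet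

**Proposition 3.** *If a finite set of generalized lights weakly illuminates a weak family containing a copy of the gadget, then at least $4$ of the lights lie in $\varphi(R)$.*

*Proof.* We take $\varphi=\mathrm{id}$.

**Step 1: full sides to which Lemma 2 applies.** The purpose is to find sides that must be lit from within. The six sides are
$$a_1y\ (\text{gap }Q);\quad tu,\ xa_2\ (\text{gap }C);\quad e_1e_2\ (\text{gap }M);\quad e_1e_3,\ e_2e_3\ (\text{gap }N).$$
Each is a full side of a member and lies in the boundary of the gap named. First, the contacts of each gap that are not endpoints of the side are off its line, by the table: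

* $a_1y$ lies on $3X-11Y=-60$; $t$ has value $0$.
* $tu$ lies on $X-2Y=0$; $a_2$ and $x$ have values $24$ and $-10$.
* $xa_2$ lies on $4X+9Y=96$; $t$ has value $0$.
* $e_1e_2$ lies on $2X+3Y=46$; $x$ and $y$ have values $36$ and $22$.
* $e_1e_3$ lies on $2X+Y=22$; $e_2$ and $a_3$ have values $18$ and $28$.
* $e_2e_3$ lies on $Y-2X=10$; $e_1$ and $a_3$ have values $2$ and $20$.

In particular no side has a contact in its relative interior, because by (10) such a contact would be one of the contacts of the gap. Next, each endpoint that is a contact lies in the relative interior of a side $s$ of another member, and the other endpoint of the side is off $\operatorname{line}(s)$: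

* $a_1,t,a_2$ lie inside the wall side of $E$; the other endpoints $y,u,x$ have $Y>0$.
* $y\in\operatorname{relint}(tw)$ on the line $Y=3X$; $a_1$ is off it.
* $x\in\operatorname{relint}(uw)$ on the line $2X+Y=20$; $a_2$ is off it.
* $e_1\in\operatorname{relint}(xa_3)$ on the line $4X+Y=32$; $e_2$ and $e_3$ are off it.
* $e_2\in\operatorname{relint}(yp)$ on the line $X=2$; $e_1$ and $e_3$ are off it.

The remaining endpoints $u,e_3$ are not contacts. So (∗) holds for all six sides. There are finitely many lights, and those outside the closure of the gap see only finitely many points of the side. Hence:

**(11)** *For any infinite set of points in the relative interior of one of these sides, some light in the closure of the gap sees infinitely many of them.*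

**Step 2: seven demands.** The purpose is to turn (11) into conditions on the positions of lights. In each item a light with the stated property must exist.

1. (Side $a_1y$.) A light in $\overline Q$.
2. (Side $tu$.) A light in $\overline C$ with $X\ge2Y$. Indeed the light in $\overline C$ given by (11) satisfies the half-plane rule (1), and $V\subset\{X\le2Y\}$.
3. (Side $xa_2$, infinitely many points $q_k\to x$.) A light in $\overline C$ with $2X+Y\ge20$. Let $\ell\in\overline C$ see infinitely many $q_k$ and suppose $2X+Y<20$ at $\ell$. Since $2X+Y>20$ at $q_k$, the segment $[q_k,\ell]$ crosses the line $2X+Y=20$ of $uw$ at one point $r_k$. As $q_k\to x$, which is on this line while $\ell$ is not, $r_k\to x\in\operatorname{relint}(uw)$. So for large $k$ we have $r_k\in\operatorname{relint}(uw)$, and right after $r_k$ the segment enters $\operatorname{int}V$, a contradiction.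
4. (Side $e_1e_2$, points $q_k\to e_1$.) A light in $\overline M$ other than $y$. At $e_1$ we have $Y<3X$, so $e_1$ is in the $V$-side of the line $tw$, and so is $q_k$ for large $k$. As $y\in\operatorname{relint}(tw)$, the segment from $y$ to $q_k$ starts into $\operatorname{int}V$. So $y$ sees only finitely many $q_k$.
5. (Side $e_1e_2$, points $q_k\to e_2$.) A light in $\overline M$ other than $x$. At $e_2$ we have $2X+Y=18<20$, so for large $k$ the point $q_k$ is in the $V$-side of the line $uw$. As $x\in\operatorname{relint}(uw)$, the segment from $x$ to $q_k$ starts into $\operatorname{int}V$.
6. (Side $e_1e_3$.) A light in $\overline N$ with $2X+Y\ge22$. This is the half-plane rule (1), as $D$ is on the side of $e_2$, where $2X+Y=18$. In particular the light is not $e_2$.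
7. (Side $e_2e_3$.) A light in $\overline N$ with $Y-2X\ge10$. This is the half-plane rule (1), as $D$ is on the side of $e_1$, where $Y-2X=2$. In particular the light is not $e_1$.

**Step 3: what one light can do.** Say that a light *serves* a demand if it has the property stated there. Only lights in $R$ serve a demand. Demand 1 asks for a light in $\overline Q$, demands 2, 3 for one in $\overline C$, demands 4, 5 for one in $\overline M$, demands 6, 7 for one in $\overline N$. By (9), a light lies in two of these closures only if it is one of $t,x,y,e_1,e_2$, and it never lies in three. So a light serves at most the following demands: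

| light | demands served, at most |
|---|---|
| $t\in\overline Q\cap\overline C$ | 1, 2 (3 fails: $2X+Y=0<20$) |
| $x\in\overline C\cap\overline M$ | 3, 4 (2 fails: $6<16$; 5 excludes $x$) |
| $y\in\overline Q\cap\overline M$ | 1, 5 (4 excludes $y$) |
| $e_1\in\overline M\cap\overline N$ | 4, 5, 6 (7 excludes $e_1$) |
| $e_2\in\overline M\cap\overline N$ | 4, 5, 7 (6 excludes $e_2$) |
| another point of $\overline Q$ | 1 |
| another point of $\overline C$ | 2, 3 |
| another point of $\overline M$ | 4, 5 |
| another point of $\overline N$ | 6, 7 |

**Step 4: three lights are too few.** Suppose that at most three lights serve all seven demands.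

(a) Suppose one of them is in $\overline N\setminus\{e_1,e_2\}$. It serves none of the demands 1–5. By the table every light serves at most two of the demands 1–5, so the other lights serve at most four of these five, a contradiction.

(b) Otherwise the only lights in $\overline N$ are among $e_1,e_2$. Demand 6 then requires $e_1$ and demand 7 requires $e_2$. These two serve none of 1, 2, 3, so the third light must serve 1, 2 and 3. No light in the table does, a contradiction.

So at least four lights lie in $R$. $\square$

The seven demands cannot give more than four: the lights $t,x,e_1,e_2$ serve all of them, as one reads off their definitions ($t$ serves 1, 2; $x$ serves 3, 4; $e_1$ serves 4, 5, 6; $e_2$ serves 4, 5, 7). Four triangles force four lights, and the gadget breaks even. Note that the tip $p=(2,H)$ is not in $R$, so lights at the tip are not counted here.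

## A pinwheel of three gadgets around one triangle

We now let the long triangles of three gadgets fence in a triangular pocket. The pocket lies in the corridor $0\le Y\le8$ between a bottom wall ($Y\le0$) and a top wall ($Y\ge8$). Two gadgets stand on the bottom wall, one hangs from the top wall.

**Step 1: the skeleton.** The purpose is to fix three segments, each ending inside the next. Let
$$b_1=(-4,0),\quad b_2=(\tfrac72,0),\quad b_3=(2,8),\qquad \tau_1=\alpha=(2,3),\quad \tau_2=\beta=(1,5),\quad \tau_3=\gamma=(0,2).$$
Then
$$\gamma=b_1+\tfrac23(\tau_1-b_1),\qquad \alpha=b_2+\tfrac35(\tau_2-b_2),\qquad \beta=b_3+\tfrac12(\tau_3-b_3),$$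
so $\gamma,\alpha,\beta$ lie in the relative interiors of $[b_1,\tau_1],[b_2,\tau_2],[b_3,\tau_3]$ respectively. Let $\lambda_i$ be the line directed from $b_i$ to $\tau_i$. The directions are proportional to $(2,1)$, $(-1,2)$, $(-1,-3)$, so left normals are $(-1,2)$, $(-2,-1)$, $(3,-1)$. Let $W$ be the open triangle $\alpha\beta\gamma$. Two of its vertices lie on each $\lambda_i$: $\gamma,\alpha\in\lambda_1$, $\alpha,\beta\in\lambda_2$, $\beta,\gamma\in\lambda_3$. The third is strictly to the left:
$$(\beta-b_1)\cdot(-1,2)=5,\qquad(\gamma-b_2)\cdot(-2,-1)=5,\qquad(\alpha-b_3)\cdot(3,-1)=5.$$
So $W$ lies strictly to the left of each $\lambda_i$.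

**Step 2: three thin gadgets.** The purpose is to place gadgets so that $P$ becomes a thin triangle along $[b_i,\tau_i]$ and everything else is tiny and near $b_i$. For small $\zeta>0$ (in particular $\zeta<\frac1{24}$) put $H=1/\zeta$, $\epsilon_1=\epsilon_2=(1,0)$, $\epsilon_3=(-1,0)$, and
$$\varphi_i(X,Y)=b_i+\zeta(X+20)\,\epsilon_i+Y\,v_i,\qquad v_i=\frac{(\tau_i-b_i)-22\zeta\,\epsilon_i}{H}.$$
Then $\varphi_i(a_1)=b_i$, and $\varphi_i(p)=b_i+22\zeta\epsilon_i+Hv_i=\tau_i$. The linear part has determinant $\det(\zeta\epsilon_i,v_i)=\frac{\zeta}{H}\det(\epsilon_i,\tau_i-b_i)$, and $\det(\epsilon_i,\tau_i-b_i)$ is $3,5,6$ for $i=1,2,3$. So $\varphi_i$ is injective and preserves orientation. It maps the line $Y=0$ to the wall line through $b_i$. The second coordinate of $v_i$ is $3/H,5/H,-6/H$, so $\varphi_i$ maps $Y>0$ to the corridor side of that line. Let $V_i,P_i,B_i,D_i$ be the images of $V,P,B,D$.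

Apart from $p$, the model data do not depend on $H$, and $\zeta$ and $|v_i|$ are both $O(\zeta)$. Hence
$$V_i,\ B_i,\ D_i,\ \varphi_i(y),\ \varphi_i(R),\ \varphi_i([-20,24]\times\{0\})\ \text{ lie within } O(\zeta)\text{ of } b_i, \tag{12}$$
and $P_i$, the triangle $b_i,\varphi_i(y),\tau_i$, lies within $O(\zeta)$ of the segment $[b_i,\tau_i]$. In the next steps finitely many conditions are claimed "for $\zeta$ small"; we then fix one $\zeta$ for which all of them hold.

**Step 3: the long triangles touch in exactly three points.** In the model, $y$ is strictly to the right of the directed line from $a_1$ to $p$, since $\det((22,H),(22,6))=132-22H<0$. As $\varphi_i$ preserves orientation, $\varphi_i(y)$ is strictly to the right of $\lambda_i$. Hence $P_i$ lies in the closed right half-plane of $\lambda_i$ and meets $\lambda_i$ exactly in its side $[b_i,\tau_i]$. On the other hand,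
$$(b_1-b_2)\cdot(-2,-1)=15,\qquad (b_2-b_3)\cdot(3,-1)=12.5,\qquad (b_3-b_1)\cdot(-1,2)=10$$
are positive, so $b_1,b_2,b_3$ are strictly left of $\lambda_2,\lambda_3,\lambda_1$ respectively, and for $\zeta$ small so are $\varphi_1(y),\varphi_2(y),\varphi_3(y)$. The tips $\tau_1=\alpha,\tau_2=\beta,\tau_3=\gamma$ lie on these lines. So $P_1$ lies in the closed left half-plane of $\lambda_2$ and meets $\lambda_2$ only in $\alpha$; likewise $P_2$ for $\lambda_3$ and $\beta$, and $P_3$ for $\lambda_1$ and $\gamma$. Since $P_2$ is in the closed right half-plane of $\lambda_2$ and $\alpha\in[b_2,\tau_2]$, and similarly for the others,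
$$P_1\cap P_2=\{\alpha\},\qquad P_2\cap P_3=\{\beta\},\qquad P_3\cap P_1=\{\gamma\}.$$

**Step 4: everything else keeps apart.** The points $b_1,b_2,b_3$ are distinct, and $b_i\notin[b_j,\tau_j]$ for $j\neq i$: $b_1$ has $X=-4$, while $X\ge0$ on the other two segments; $b_2$ has $X=\frac72$, while $X\le2$ on the other two; $b_3$ has $Y=8$, while $Y\le5$ on the other two. Also $b_i\notin\overline W\subset\{2\le Y\le5\}$, and $b_i$ is not on the opposite wall. By (12), for $\zeta$ small the sets $V_i,B_i,D_i,\varphi_i(R)$ are disjoint from the members and the sets $\varphi_j(R)$ of the other gadgets, from $\overline W$, and from the opposite wall. Moreover $P_1,P_2$ miss the top wall, because $Y\le5$ on $[b_1,\tau_1]$ and $[b_2,\tau_2]$, and $P_3$ misses the bottom wall, because $Y\ge2$ on $[b_3,\tau_3]$.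

**Step 5: the pocket and its triangle.** $W$ is strictly left of each $\lambda_i$ and $P_i$ is weakly right of it, so $W$ misses $P_1,P_2,P_3$; by Step 4 and $2\le Y\le5$ on $\overline W$, even $\overline W$ misses $V_i,B_i,D_i$ and the walls. The edges $\gamma\alpha,\alpha\beta,\beta\gamma$ of $W$ lie on the sides $[b_1,\tau_1],[b_2,\tau_2],[b_3,\tau_3]$ of $P_1,P_2,P_3$. By Step 3 the only contacts on $\partial W$ are $\alpha,\beta,\gamma$. Finally add the triangle $S$, the homothetic copy of $\overline W$ with ratio $\frac12$ about its centroid; it lies in $W$.

A *cluster* consists of the $3\cdot4+1=13$ triangles $V_i,P_i,B_i,D_i$ ($i=1,2,3$) and $S$. For $\zeta$ small it lies in $|X|\le5$, since the points $b_i,\tau_i$ lie in $|X|\le4$.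

**The whole configuration $\mathcal F_0$.** For $m\ge1$ take the translates of the cluster by $(20j,0)$, $0\le j<m$, and as walls the two triangles
$$\triangle\,(-10,0),(20m,0),(0,-100)\qquad\text{and}\qquad\triangle\,(-10,8),(20m,8),(0,108).$$

*$\mathcal F_0$ is a weak family.* We check that any two members share at most one point; then interiors are automatically disjoint. Members of one gadget: this is (4) and (6), transported by $\varphi_i$ and a translation. A gadget and its wall: the images of $V,P,B$ meet the wall half-plane in one point each, the image of $D$ in none. A gadget and the opposite wall: disjoint by Step 4. Two gadgets of one cluster: the long triangles meet in single points by Step 3, all other pairs are disjoint by Step 4. The triangle $S$ is in the open set $W$, which misses all other members. Different clusters are disjoint because each lies in $|X-20j|\le5$. The two walls are disjoint.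

*$\mathcal F_0$ contains $3m$ copies of the gadget.* The wall sides cover $-10\le X\le 20m$ on $Y=0$ and $Y=8$, while the clusters lie in $-5\le X\le 20m-15$. So the wall sides contain all segments $\varphi([-20,24]\times\{0\})$ in their relative interiors, and the walls are on the correct sides. No other member meets $\varphi(R)$, by Step 4 and because $S\subset W$.

The family $\mathcal F_0$ has $13m+2$ members. The $3m$ sets $\varphi(R)$ and the $m$ translates of $\overline W$ are pairwise disjoint, by Step 4 within a cluster and by the translations between clusters.

## Two lights per fenced triangle, and the final count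

**Lemma 4.** *In any weak illumination of $\mathcal F_0$ by finitely many generalized lights, at least $2$ lights lie in each translate of $\overline W$.*

*Proof.* We write the proof for $\overline W$ itself.

**Step 1: $G=W\setminus S$ is a gap.** It is a polygonal region with a hole, and it misses all members. Its outer edges lie on sides of $P_1,P_2,P_3$, its inner edges are the sides of $S$. Its outer vertices $\alpha,\beta,\gamma$ are contacts; its non-contact vertices are the vertices of $S$, where the two sides of $S$ carry the two edges of $G$. Criterion (3) applies. The contacts on $\partial G$ are exactly $\alpha,\beta,\gamma$, since $S$ touches no other member.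

**Step 2: Lemma 2 applies to each side $\sigma$ of $S$.** We have $\sigma\subset\partial G$, and $\sigma$ contains no contact. In barycentric coordinates with respect to $\alpha\beta\gamma$, the vertices of $S$ are $(\frac23,\frac16,\frac16)$ and its permutations. So on the line of a side of $S$ one coordinate is constantly $\frac16$. The points $\alpha,\beta,\gamma$ have coordinates $0$ and $1$ only, so they are on no such line, and (∗) holds vacuously.

**Step 3: one light is not enough.** By Lemma 2 and finiteness of the set of lights, for each side $\sigma$ of $S$ some light in $\overline G\subset\overline W$ sees a point of $\operatorname{relint}\sigma$. By the half-plane rule (1) this light lies in the closed outer half-plane of $\sigma$. As in the proof that $f(1)\ge2$, no point lies in the closed outer half-planes of all three sides: its barycentric coordinates with respect to $S$ would be $\le0$ with sum $1$. So at least two lights lie in $\overline W$. $\square$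

**The count (13).** *Every finite set of generalized lights that weakly illuminates $\mathcal F_0$ has at least $14m$ elements. The same holds if further pairwise disjoint triangles contained in $\{Y<-200\}$ are added to $\mathcal F_0$.*

By Proposition 3 each of the $3m$ sets $\varphi(R)$ contains at least four lights, by Lemma 4 each of the $m$ translates of $\overline W$ contains at least two, and these sets are pairwise disjoint. So there are at least
$$4\cdot3m+2\cdot m=14m$$
lights. Members of $\mathcal F_0$ lie in $Y\ge-100$, so triangles in $\{Y<-200\}$ meet no member of $\mathcal F_0$, no $\varphi(R)$ and no translate of $\overline W$; the enlarged family is a weak family with the same copies of the gadget, and the proof of Lemma 4 is unchanged.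

**Proof of Theorem 1.** The purpose is to pass from touching triangles to disjoint ones. Shrink every triangle of $\mathcal F_0$ about its centroid by a factor $1-\varepsilon$, $0<\varepsilon<1$. The shrunken triangles lie in the interiors of the original ones, which are pairwise disjoint, so they are pairwise disjoint. Suppose that for arbitrarily small $\varepsilon$ they could be illuminated with $14m-1$ lights. Choose such $\varepsilon_k\to0$. The vertices converge to those of $\mathcal F_0$, so Lemma 1 gives a weak illumination of $\mathcal F_0$ with at most $14m-1$ generalized lights, contrary to (13). So for all sufficiently small $\varepsilon$ this family of $n=13m+2$ pairwise disjoint triangles cannot be illuminated by fewer than $14m=n+(m-2)$ lights. Since $m-2$ is unbounded, no constant $c$ as in the conjecture exists, and the conjecture is false. $\blacksquare$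

**Proof of Theorem 2.** For $2\le n\le14$ the right-hand side is $0$ and there is nothing to prove. Let $n\ge15$ and $m=\lfloor (n-2)/13\rfloor\ge1$. Add $n-13m-2\ge0$ pairwise disjoint triangles in $\{Y<-200\}$ to $\mathcal F_0$. By (13) the enlarged weak family of $n$ members needs $14m$ generalized lights, and the shrinking argument above, applied to it, gives a family of $n$ pairwise disjoint triangles that needs at least $14m$ lights. Since $\lfloor (n-2)/13\rfloor\ge\frac{(n-2)-12}{13}$,
$$f(n)\ \ge\ 14\Big\lfloor\frac{n-2}{13}\Big\rfloor\ \ge\ \frac{14}{13}\,(n-14).$$
If $f(n)\le\alpha n+c$ for all $n$, then dividing by $n$ and letting $n\to\infty$ gives $\alpha\ge\frac{14}{13}$. $\blacksquare$
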